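\title{Weak sequential completeness of Banach spaces that embed coarsely or uniformly into reflexive spaces}

\begin{abstract}
We prove that a Banach space $X$ is weakly sequentially complete if $X$ coarsely embeds into a reflexive space, or if the unit ball of $X$ uniformly embeds into a reflexive space; separability is not needed. Both statements follow from one inequality: if $X$ is not weakly sequentially complete, then the compression modulus of any map from $X$ into a reflexive space is at most twice the limit at $0$ of its modulus of continuity, and the constant $2$ is optimal. The proof combines iterated ultrafilter limits with averages of a weakly Cauchy sequence whose lengths and weights are chosen along a well-founded tree. A separable space with the Schur property shows that the converse fails.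
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $M_1$ and $M_2$ be metric spaces and let $\Phi:M_1\to M_2$ be any map. For $t>0$ put
\[
\varphi_\Phi(t)=\inf\{d(\Phi(x),\Phi(z)):d(x,z)\ge t\},\qquad
\omega_\Phi(t)=\sup\{d(\Phi(x),\Phi(z)):d(x,z)\le t\},
\]
with $\inf\emptyset=\infty$. Both functions are nondecreasing with values in $[0,\infty]$, and $\varphi_\Phi(t)\le d(\Phi(x),\Phi(z))\le\omega_\Phi(t)$ when $d(x,z)=t$. Thus $\omega_\Phi$ limits how much $\Phi$ stretches distances and $\varphi_\Phi$ limits how much it compresses them.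
\begin{itemize}
\item $\Phi$ is a \emph{coarse embedding} if $\omega_\Phi(t)<\infty$ for all $t>0$ and $\lim_{t\to\infty}\varphi_\Phi(t)=\infty$.
\item $\Phi$ is a \emph{uniform embedding} if $\varphi_\Phi(t)>0$ for all $t>0$ and $\lim_{t\to0}\omega_\Phi(t)=0$.
\end{itemize}
A coarse embedding respects large distances and may be discontinuous everywhere. A uniform embedding respects small distances: it is an injective uniformly continuous map whose inverse is uniformly continuous on the image. We say that $M_1$ coarsely (uniformly) embeds into $M_2$ if such a map exists. For a Banach space $X$ we write $B_X$ for its closed unit ball with the norm metric, and a reflexive space is a reflexive Banach space.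

Which linear properties does a Banach space $X$ inherit when $X$ coarsely embeds, or $B_X$ uniformly embeds, into a reflexive space? A linear isomorphic embedding makes $X$ reflexive. A nonlinear embedding does not. For $\alpha\in\mathbb R$ let $\chi_\alpha\in L_2(\mathbb R)$ be $1_{[0,\alpha)}$ if $\alpha\ge0$ and $-1_{[\alpha,0)}$ if $\alpha<0$, so that $\chi_\alpha-\chi_\beta=1_{[\beta,\alpha)}$ for $\beta\le \alpha$. The map $\Phi(x)=(\chi_{x_k})_k$ from $\ell_1$ into the Hilbert space $\ell_2(L_2(\mathbb R))$ satisfies
\begin{equation}\label{eq:ell1}
\|\Phi(x)-\Phi(z)\|^2=\sum_k|x_k-z_k|=\|x-z\|_1 ,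
\end{equation}
so $\varphi_\Phi(t)=\omega_\Phi(t)=\sqrt t$ and $\Phi$ is both a coarse and a uniform embedding. On the other hand, it is known that $c_0$ does not coarsely embed into any reflexive space and that $B_{c_0}$ does not uniformly embed into any reflexive space.

One linear property that separates reflexive spaces and $\ell_1$ from $c_0$ is the following. A sequence $(x_n)$ in $X$ is \emph{weakly Cauchy} if $(x^*(x_n))$ converges for every $x^*\in X^*$, and $X$ is \emph{weakly sequentially complete} if every weakly Cauchy sequence converges weakly to an element of $X$. Reflexive spaces have this property (Section~\ref{sec:prelim}), and so does $\ell_1$ (Section~\ref{sec:schur}). The space $c_0$ does not: the vectors $\sigma_n=e_1+\dots+e_n$ satisfy $x^*(\sigma_n)\to\sum_k\alpha_k$ for $x^*=(\alpha_k)\in\ell_1=c_0^*$, and a weak limit would have to be $(1,1,\dots)\notin c_0$. These examples suggest that the obstruction in $c_0$ is the sequence $(\sigma_n)$, and they lead to the two questions posed in \cite{source}: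
\begin{quote}
\emph{If a separable Banach space $X$ coarsely embeds into a reflexive space, must $X$ be weakly sequentially complete? If $B_X$ uniformly embeds into a reflexive space, must $X$ be weakly sequentially complete?}
\end{quote}
The answer to both is yes, and separability is not needed.

\begin{theorem}\label{thm:answer}
Let $X$ be a Banach space. If $X$ coarsely embeds into a reflexive space, or if $B_X$ uniformly embeds into a reflexive space, then $X$ is weakly sequentially complete.
\end{theorem}

The known results on $c_0$ are not used in the proof; they are recovered as the case $X=c_0$. Both halves of Theorem~\ref{thm:answer} come from a single inequality, applied at large and at unit scale. Put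
\[
\omega_\Phi(0+)=\inf_{\delta>0}\omega_\Phi(\delta).
\]
This number measures the jumps of $\Phi$; it is $0$ exactly when $\Phi$ is uniformly continuous. A weakly Cauchy sequence has a weak* limit in $X^{**}$, which lies in $X$ exactly when the sequence converges weakly (Section~\ref{sec:prelim}).

\begin{theorem}\label{thm:key}
Let $(x_n)$ be a weakly Cauchy sequence in a Banach space $X$ with weak* limit $x^{**}\notin X$. Let $c=\operatorname{dist}(x^{**},X)>0$ and $K=\operatorname{conv}\{x_n:n\ge1\}$. Let $\lambda>0$, let $Y$ be reflexive, and let $\Phi:\lambda K\to Y$ be any map. Then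
\[
\varphi_\Phi(\theta)\le2\,\omega_\Phi(0+)\qquad\text{for all }0<\theta<\lambda c .
\]
\end{theorem}

In words: some pair of points of $\lambda K$ at distance at least $\theta$ is separated by $\Phi$ hardly more than twice as much as arbitrarily close points can be. A Banach space has the \emph{Schur property} if every weakly null sequence in it is norm null.

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(1)] Let $X$ be a Banach space that is not weakly sequentially complete and let $Y$ be reflexive. Every map $\Phi:X\to Y$ satisfies $\sup_t\varphi_\Phi(t)\le2\omega_\Phi(0+)$. Every map $\Phi:B_X\to Y$ satisfies $\varphi_\Phi(t)\le2\omega_\Phi(0+)$ for $0<t<1$. The constant $2$ is optimal in both statements, for every such $X$.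
\item[(2)] If $X$ coarsely embeds, or $B_X$ uniformly embeds, into a reflexive space, then every closed subspace of $X$ is reflexive or contains an isomorphic copy of $\ell_1$.
\item[(3)] There is a separable Banach space $Z$ with the Schur property (hence weakly sequentially complete) such that $Z$ does not coarsely embed, and $B_Z$ does not uniformly embed, into any reflexive space.
\end{enumerate}
\end{theorem}

Part (3) says that the converse of Theorem~\ref{thm:answer} fails, and \eqref{eq:ell1} shows that the second alternative in part (2) occurs.

The proof of Theorem~\ref{thm:key} plays two facts against each other. In $X$, two averages of the $x_n$ are close when their indices are suitably interlaced, and they are almost $c$ apart when the indices of one lie far beyond those of the other. In $Y$, reflexivity turns a bound for interlaced pairs into twice that bound for far-apart pairs. Section~\ref{sec:c0} shows this for $c_0$, where averages of a fixed length suffice, and shows why they do not suffice in general. Section~\ref{sec:schemes} introduces averages of variable length and proves the statement in $Y$; Sections~\ref{sec:osc}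 and~\ref{sec:small} prove the statement in $X$; Section~\ref{sec:proofs} puts them together. Theorem~\ref{thm:compl} is proved in Sections~\ref{sec:constant} and~\ref{sec:schur}.

\section{Standard facts}\label{sec:prelim}

\subsection*{Scalars and weakly Cauchy sequences}
All Banach spaces are regarded as real. A complex space is viewed as a real one; its real-linear functionals are the real parts of the complex-linear ones, and weakly Cauchy sequences, weak convergence and reflexivity are unaffected. We identify $X$ with its canonical image in $X^{**}$, which is closed because $X$ is complete. A weakly Cauchy sequence $(x_n)$ is bounded by the uniform boundedness principle, so $x^{**}(x^*)=\lim_nx^*(x_n)$ defines an element $x^{**}\in X^{**}$, the weak* limit. The sequence converges weakly in $X$ if and only if $x^{**}\in X$. In particular reflexive spaces are weakly sequentially complete, and $x^{**}\notin X$ implies $\operatorname{dist}(x^{**},X)>0$.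

\subsection*{Ultrafilter limits}
We fix a free ultrafilter $\mathcal U$ on $\mathbb N=\{1,2,\dots\}$: a family of nonempty subsets of $\mathbb N$ that is closed under finite intersections and supersets, contains every cofinite set, and contains $A$ or $\mathbb N\setminus A$ for every $A\subset\mathbb N$. Every member of $\mathcal U$ is infinite. If $(w_n)$ is defined for all large $n$ and takes values in a compact Hausdorff space $W$, there is a unique point $w=\lim_{n\to\mathcal U}w_n$ such that $\{n:w_n\in V\}\in\mathcal U$ for every neighborhood $V$ of $w$. Such limits commute with continuous maps, and an inequality between bounded real sequences that holds for all large $n$ passes to the limits. We use this for compact intervals, for finite sets (then $w_n=w$ for all $n$ in a member of $\mathcal U$), for $B_{Y^*}$ with the weak* topology (Banach--Alaoglu), and for balls of a reflexive space $Y$ with the weak topology.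

\subsection*{Backward induction}
Let $T$ be a set in which each element has a set of \emph{successors}, and suppose there is no infinite chain $\tau_0,\tau_1,\dots$ with each $\tau_{k+1}$ a successor of $\tau_k$. If a property holds at $\tau$ whenever it holds at all successors of $\tau$ (in particular, at every $\tau$ without successors), then it holds everywhere; otherwise every failure has a failing successor, and this yields an infinite chain. In the same way one may define a function on $T$ by prescribing its value at $\tau$ in terms of its values at the successors of $\tau$.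

\begin{lemma}\label{lem:moduli}
Let $\Phi:M\to Y$ be a map from a metric space into a Banach space.
\begin{enumerate}
\item[(a)] If $A\subset M$, then $\omega_{\Phi|A}\le\omega_\Phi$ and $\varphi_{\Phi|A}\ge\varphi_\Phi$.
\item[(b)] If $M$ is a bounded convex subset of a Banach space and $\omega_\Phi(\delta)<\infty$ for some $\delta>0$, then $\Phi$ is bounded.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The supremum and the infimum are taken over fewer pairs. (b) Let $k\ge\operatorname{diam}(M)/\delta$ be a positive integer. The segment between two points $x,z\in M$ lies in $M$ and splits into $k$ pieces of length at most $\delta$, so $\|\Phi(x)-\Phi(z)\|\le k\,\omega_\Phi(\delta)$.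
\end{proof}

\subsection*{Notation for sequences}
The letters $s,t,u$ denote finite strictly increasing sequences of positive integers, identified with their sets of entries. For $s=(n_1,\dots,n_k)$ we write $|s|=k$, $s|i=(n_1,\dots,n_i)$, and $s^\frown n=(n_1,\dots,n_k,n)$ for $n>\max s$, where $\max\emptyset=0$.

\section{The model case $c_0$}\label{sec:c0}

Let $G_r$ be the set of sequences of length $r\ge1$. For $s=(n_1,\dots,n_r)\in G_r$ put $\sigma(s)=\sigma_{n_1}+\dots+\sigma_{n_r}\in c_0$. The $k$th coordinate of $\sigma(s)$ is $|s\cap[k,\infty)|$, so
\begin{equation}\label{eq:d}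
d(s,t):=\|\sigma(s)-\sigma(t)\|_\infty=\max_k\big||s\cap[k,\infty)|-|t\cap[k,\infty)|\big| .
\end{equation}
The map $\sigma$ is injective, because $k\in s$ exactly when the $k$th coordinate of $\sigma(s)$ exceeds the next one. Hence $d$ is a metric on $G_r$, with integer values and $d\le r$. Call a pair $s=(n_i)$, $t=(l_i)$ in $G_r$ \emph{interlaced} if $n_1<l_1<n_2<l_2<\dots<n_r<l_r$. Then
\begin{equation}\label{eq:dvalues}
d(s,t)=1\ \text{ if $(s,t)$ is interlaced},\qquad d(s,t)=r\ \text{ if }n_r<l_1 .
\end{equation}
For the first statement, $n_i\ge k$ implies $l_i\ge k$, and $l_i\ge k$ implies $n_{i+1}\ge k$ for $i<r$; so the two counts in \eqref{eq:d} differ by at most $1$, and $s\ne t$. For the second take $k=l_1$. This is the fact in $X$: the averages $\sigma(s)/r$ are $1/r$ apart for interlaced pairs and $1$ apart for separated pairs.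

Now let $Y$ be reflexive and let $g:G_r\to Y$ be bounded with $\|g(s)-g(t)\|\le D$ for all interlaced pairs. The fact in $Y$ is this.
\begin{quote}
\emph{There is a point $y\in Y$ such that, for every $\eta>0$, there are $s\in G_r$ with arbitrarily large smallest entry and $\|g(s)-y\|<D+\eta$.}
\end{quote}
For $r=1$ the hypothesis says that the range of $g$ has diameter at most $D$, and any point of the range will do. The case $r=2$ already shows the method. Define, as weak limits in a ball of $Y$,
\[
g(n_1)=\lim_{n_2\to\mathcal U}g(n_1,n_2),\qquad y=\lim_{n_1\to\mathcal U}g(n_1).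
\]
Weak limits do not control norms from above, so we bring in norming functionals. Let $\nu(l_1,l_2)=\|g(l_1,l_2)-y\|$ and choose $h(l_1,l_2)\in B_{Y^*}$ with $\langle g(l_1,l_2)-y,h(l_1,l_2)\rangle=\nu(l_1,l_2)$. Define $\nu(l_1)$, $h(l_1)$ as limits over $l_2$ and then $\nu_0$, $h_0$ as limits over $l_1$, with weak* limits for $h$. For $n_1<l_1<n_2<l_2$ the hypothesis gives the first line below, and each further line follows by letting the largest remaining index tend to $\mathcal U$:
\begin{align*}
\nu(l_1,l_2)&\le D+\langle g(n_1,n_2)-y,h(l_1,l_2)\rangle,\\
\nu(l_1)&\le D+\langle g(n_1,n_2)-y,h(l_1)\rangle &&(l_2\to\mathcal U),\\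
\nu(l_1)&\le D+\langle g(n_1)-y,h(l_1)\rangle &&(n_2\to\mathcal U),\\
\nu_0&\le D+\langle g(n_1)-y,h_0\rangle &&(l_1\to\mathcal U),\\
\nu_0&\le D+\langle y-y,h_0\rangle=D &&(n_1\to\mathcal U).
\end{align*}
At each step only one side of the pairing moves. Since $\nu_0\le D$, there are arbitrarily large $l_1$ with $\nu(l_1)<D+\eta$, and then $l_2>l_1$ with $\nu(l_1,l_2)<D+\eta$.

Reflexivity enters in the fourth line: the weak* convergence of $h(l_1)$ can be tested against $g(n_1)-y$ because this vector lies in $Y$ and not merely in $Y^{**}$. The statement is false without reflexivity. For $Y=c_0$, $g=\sigma$ and $r\ge2$ we have $D=1$, while every $y=(y_k)\in c_0$ satisfies $\|\sigma(s)-y\|_\infty\ge r-|y_{n_1}|\to r$ as $n_1\to\infty$.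

Given the statement for all $r$, two sequences $s,t$ with $\max s<\min t$ can be found with $\|g(s)-g(t)\|<2D+2\eta$, a bound that does not depend on $r$, although $d(s,t)=r$. This excludes coarse embeddings of $c_0$ and uniform embeddings of $B_{c_0}$ (Corollary~\ref{cor:Gr}). For a general weakly Cauchy sequence the fact in $X$ breaks down, as the next example shows.

\begin{example}\label{ex:A}
Let $\mathcal A$ consist of $\emptyset$ and the finite sets $A\subset\mathbb N$ with $|A|\le\min A$. It is closed in $\{0,1\}^{\mathbb N}$: if $A_j\in\mathcal A$ converge pointwise to $A\ne\emptyset$, then for large $j$ we have $\min A\in A_j$, so $|A_j|\le\min A$, and therefore $|A|\le\min A$. Let $y_n\in C(\mathcal A)$ be given by $y_n(A)=1_A(n)$. Then $\|y_n\|\le1$ and $y_n\to0$ pointwise, so $(y_n)$ is weakly null by the Riesz representation theorem and dominated convergence. In $c_0\oplus_\infty C(\mathcal A)$ the sequence $x_n=(\sigma_n,y_n)$ is weakly Cauchy and, because of its first coordinate, not weakly convergent. If $(s,t)$ is an interlaced pair in $G_r$ with $n_1\ge r$, then $s\in\mathcal A$, and evaluation at the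 point $s$ gives
\[
\Big\|\frac1r\sum_{i=1}^rx_{n_i}-\frac1r\sum_{i=1}^rx_{l_i}\Big\|\ge\frac1r\sum_{i=1}^r\big(y_{n_i}(s)-y_{l_i}(s)\big)=1 .
\]
So no fixed $r$ makes interlaced averages close, even along a subsequence.
\end{example}

The trouble is that $r$ is fixed before the indices are chosen. We therefore let the length of an average, and the weight of each term, depend on the indices already chosen.

\section{Schemes, merged pairs and the transfer lemma}\label{sec:schemes}

\begin{definition}\label{def:scheme}
A \emph{scheme} is a pair $(S,a)$, where $S$ is a set of finite strictly increasing sequences and $a:S\setminus\{\emptyset\}\to(0,1]$, such that: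
\begin{enumerate}
\item[(S1)] $\emptyset\in S$ and $S$ is closed under initial segments. Each $s\in S$ is either \emph{terminal}, meaning that $s^\frown n\notin S$ for all $n$, or $s^\frown n\in S$ for \emph{all} $n>\max s$.
\item[(S2)] No infinite sequence has all its finite initial segments in $S$.
\item[(S3)] The \emph{mass} $m(s)=\sum_{i=1}^{|s|}a(s|i)$ satisfies $m(s)\le1$, with equality if and only if $s$ is terminal.
\end{enumerate}
The set of terminal elements is denoted by $\partial S$.
\end{definition}

One picks $n_1<n_2<\cdots$ freely; after each pick the scheme assigns a weight to the new index, knowing the earlier ones, and it stops when the weights add up to $1$. Condition (S1) lets each new index tend to $\mathcal U$, and (S2) allows backward induction on $S$, the successors of $s$ being the $s^\frown n\in S$. We note for later use: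
\begin{equation}\label{eq:terminal}
\text{a terminal sequence is nonempty and is not a proper initial segment of a member of $S$.}
\end{equation}
Indeed $m(\emptyset)=0$, and a proper initial segment of a member of $S$ has a one-step extension in $S$. The \emph{uniform scheme of length $r$} consists of all sequences of length at most $r$ with $a\equiv1/r$; its terminal elements form $G_r$.

With variable lengths and weights, interlacing has to be redefined. Two terminal sequences are built together, each new integer larger than all earlier ones, and the rule is to extend the sequence that currently has less mass. Precisely, let $(s,t)\in S\times S$ with $s,t$ not both terminal. Its \emph{successors} are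
\begin{itemize}
\item the pairs $(s^\frown n,t)$, $n>\max(s\cup t)$, if $m(s)\le m(t)$;
\item the pairs $(s,t^\frown n)$, $n>\max(s\cup t)$, if $m(s)>m(t)$.
\end{itemize}
These pairs lie in $S\times S$. In the first case $m(s)<1$, since otherwise $m(s)=m(t)=1$ and both sequences are terminal; so $s$ is not terminal. In the second case $m(t)<m(s)\le1$, so $t$ is not terminal. Pairs in $\partial S\times\partial S$ have no successors. Let $\mathcal P$ be the set of pairs reached from $(\emptyset,\emptyset)$ by finitely many passages to a successor, which we call \emph{moves}, and let $\partial\mathcal P=\mathcal P\cap(\partial S\times\partial S)$ be the set of \emph{merged pairs}. An infinite chain of moves would extend one of the two sequences infinitely often, against (S2), so backward induction applies to $\mathcal P$. In the uniform scheme of length $r$ the lengths run through $(0,0),(1,0),(1,1),(2,1),\dots,(r,r)$, so the merged pairs are exactly the interlaced pairs in $G_r$.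

The purpose of the rule is seen by laying out the weights on $[0,1)$. For terminal $s=(n_1,\dots,n_k)$ and $t=(l_1,\dots,l_{k'})$ put
\begin{equation}\label{eq:intervals}
I_i=[m(s|i-1),m(s|i)),\qquad J_j=[m(t|j-1),m(t|j)).
\end{equation}
Each of the families $(I_i)_{i\le k}$ and $(J_j)_{j\le k'}$ partitions $[0,1)$, with lengths $|I_i|=a(s|i)$ and $|J_j|=a(t|j)$; see Figure~\ref{fig:merge}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=10cm,y=1cm]
\draw (0,1)--(1,1) (0,0)--(1,0);
\draw (0,0.9)--(0,1.1) (0.3,0.9)--(0.3,1.1) (0.6,0.9)--(0.6,1.1) (1,0.9)--(1,1.1);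
\draw (0,-0.1)--(0,0.1) (0.15,-0.1)--(0.15,0.1) (0.45,-0.1)--(0.45,0.1) (0.8,-0.1)--(0.8,0.1) (1,-0.1)--(1,0.1);
\draw[dotted] (0.3,0.9)--(0.3,0) (0.6,0.9)--(0.6,0) (0.15,0.1)--(0.15,1) (0.45,0.1)--(0.45,1) (0.8,0.1)--(0.8,1);
\node at (0.15,1.35) {$I_1\ (1)$}; \node at (0.45,1.35) {$I_2\ (4)$}; \node at (0.8,1.35) {$I_3\ (6)$};
\node at (0.075,-0.35) {$J_1\ (2)$}; \node at (0.3,-0.35) {$J_2\ (3)$}; \node at (0.625,-0.35) {$J_3\ (5)$}; \node at (0.9,-0.35) {$J_4\ (7)$};
\end{tikzpicture}
\caption{A merged pair $s=(n_1,n_2,n_3)$, $t=(l_1,\dots,l_4)$. The weights of $s$ and of $t$ are the lengths of the intervals $I_i$ and $J_j$, which partition $[0,1)$. The numbers in parentheses give the order of the moves: the row that has covered less of $[0,1)$ is extended next, so $n_1<l_1<l_2<n_2<l_3<n_3<l_4$.}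
\label{fig:merge}
\end{figure}

\begin{lemma}[Overlap]\label{lem:overlap}
Let $(s,t)\in\partial\mathcal P$, with notation as in \eqref{eq:intervals}. Then $s\cap t=\emptyset$, and if $|I_i\cap J_j|>0$, then $l_j<n_{i+1}$ when $i<k$ and $n_i<l_{j+1}$ when $j<k'$.
\end{lemma}

\begin{proof}
Consider a chain of moves from $(\emptyset,\emptyset)$ to $(s,t)$. Its pairs have the form $(s|i',t|j')$, and each new integer exceeds all earlier ones. So $s\cap t=\emptyset$, and an entry chosen earlier is smaller. Let $|I_i\cap J_j|>0$; then $m(t|j-1)<m(s|i)$ and $m(s|i-1)<m(t|j)$.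

Let $i<k$. The move that chooses $n_{i+1}$ starts from a pair $(s|i,t|j')$ with $m(s|i)\le m(t|j')$. Then $m(t|j-1)<m(t|j')$, so $j\le j'$, and $l_j$ was chosen before $n_{i+1}$.

Let $j<k'$. The move that chooses $l_{j+1}$ starts from a pair $(s|i',t|j)$ with $m(s|i')>m(t|j)$. Then $m(s|i-1)<m(s|i')$, so $i\le i'$, and $n_i$ was chosen before $l_{j+1}$.
\end{proof}

The computation of Section~\ref{sec:c0} extends to every scheme. The finite list of inequalities becomes a backward induction on $\mathcal P$. The proof uses only that each move extends a nonterminal sequence by an arbitrary large integer; the comparison of masses serves Lemma~\ref{lem:overlap} alone.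

\begin{lemma}[Transfer]\label{lem:transfer}
Let $(S,a)$ be a scheme, $Y$ a reflexive space, and $g:\partial S\to Y$ a bounded map with $\|g(s)-g(t)\|\le D$ for all $(s,t)\in\partial\mathcal P$. Then there is $y\in Y$ such that for all $\eta>0$ and $n_0$ there is $s\in\partial S$ with all entries $\ge n_0$ and $\|g(s)-y\|<D+\eta$. Consequently, for every $\eta>0$ there is $s\in\partial S$ such that for every $n_0$ some $t\in\partial S$ has all entries $\ge n_0$ and $\|g(s)-g(t)\|<2D+2\eta$.
\end{lemma}

\begin{proof}
Let $\|g\|\le R$ on $\partial S$. The ball $RB_Y$ is weakly compact because $Y$ is reflexive, so we can extend $g$ to a map $S\to RB_Y$ by backward recursion: $g(s)=\lim_{n\to\mathcal U}g(s^\frown n)$ weakly, for nonterminal $s$. Put $y=g(\emptyset)$. For $t\in\partial S$ let $\nu(t)=\|g(t)-y\|$ and choose $h(t)\in B_{Y^*}$ with $\langle g(t)-y,h(t)\rangle=\nu(t)$ (Hahn--Banach). Extend $\nu$ and $h$ to $S$ by $\nu(t)=\lim_{n\to\mathcal U}\nu(t^\frown n)$ in $[0,2R]$ and $h(t)=\lim_{n\to\mathcal U}h(t^\frown n)$ weak* in $B_{Y^*}$. We claim that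
\begin{equation}\label{eq:claim}
\nu(t)\le D+\langle g(s)-y,h(t)\rangle\qquad\text{for all }(s,t)\in\mathcal P .
\end{equation}
If $(s,t)\in\partial\mathcal P$, then
\[
\nu(t)=\langle g(t)-g(s),h(t)\rangle+\langle g(s)-y,h(t)\rangle\le D+\langle g(s)-y,h(t)\rangle .
\]
Let $(s,t)\in\mathcal P\setminus\partial\mathcal P$ and suppose that \eqref{eq:claim} holds for its successors. If these are the pairs $(s^\frown n,t)$, then $\nu(t)\le D+\langle g(s^\frown n)-y,h(t)\rangle$ for all large $n$; since $h(t)\in Y^*$ is fixed and $g(s^\frown n)\to g(s)$ weakly along $\mathcal U$, we obtain \eqref{eq:claim}. If they are the pairs $(s,t^\frown n)$, then $\nu(t^\frown n)\le D+\langle g(s)-y,h(t^\frown n)\rangle$ for all large $n$; since $g(s)-y\in Y$ is fixed, $h(t^\frown n)\to h(t)$ weak* and $\nu(t^\frown n)\to\nu(t)$ along $\mathcal U$, we obtain \eqref{eq:claim} again. This proves the claim.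

At $(\emptyset,\emptyset)$ the claim reads $\nu(\emptyset)\le D$. Fix $\eta$ and $n_0$, and build $s$ step by step from $\emptyset$. If $s$ is nonterminal with $\nu(s)<D+\eta$, then $\{n:\nu(s^\frown n)<D+\eta\}$ belongs to $\mathcal U$ and is infinite; choose $n$ in it with $n\ge n_0$ and replace $s$ by $s^\frown n$. By (S2) the process stops at some $s\in\partial S$, and $\|g(s)-y\|=\nu(s)<D+\eta$. For the last statement take such an $s$ for $n_0=1$, such a $t$ for the given $n_0$, and use the triangle inequality through $y$.
\end{proof}

The passage through $y$ is the source of the constant $2$ in all our results. The uniform schemes already give the following criterion. It applies to $c_0$ with $\iota_r=\sigma$, since $\|\sigma(s)\|_\infty=r$, and it will be used again in Section~\ref{sec:schur}.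

\begin{corollary}\label{cor:Gr}
Let $X$ be a Banach space such that for every $r\ge1$ there is an isometric embedding $\iota_r:(G_r,d)\to rB_X$. Then $X$ does not coarsely embed, and $B_X$ does not uniformly embed, into any reflexive space.
\end{corollary}

\begin{proof}
We apply Lemma~\ref{lem:transfer} to the uniform scheme of length $r$, for which merged pairs satisfy $d(s,t)=1$, and take $n_0>\max s$ in its last statement, so that $d(s,t)=r$; see \eqref{eq:dvalues}.

Let $\Phi:X\to Y$ be a coarse embedding with $Y$ reflexive. The map $g=\Phi\circ\iota_r$ satisfies $\|g(s)-\Phi(0)\|\le\omega_\Phi(r)<\infty$, and we may take $D=\omega_\Phi(1)$. With $\eta=1$ we get $\varphi_\Phi(r)\le2\omega_\Phi(1)+2$ for every $r$, which contradicts $\varphi_\Phi(r)\to\infty$.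

Let $\Phi:B_X\to Y$ be a uniform embedding with $Y$ reflexive. It is bounded by Lemma~\ref{lem:moduli}(b). For $g(s)=\Phi(\iota_r(s)/r)$ we may take $D=\omega_\Phi(1/r)$, and $\eta=1/r$ gives $\varphi_\Phi(1)\le2\omega_\Phi(1/r)+2/r\to0$, which contradicts $\varphi_\Phi(1)>0$.
\end{proof}

\section{Oscillation of functionals along a weakly Cauchy sequence}\label{sec:osc}

Let $(x_n)$ be a weakly Cauchy sequence in $X$ and $\kappa=\sup_n\|x_n\|$. Given a scheme $(S,a)$, put
\[
\bar x(s)=\sum_{i=1}^ka(s|i)\,x_{n_i}\in\operatorname{conv}\{x_n:n\in s\},\qquad s=(n_1,\dots,n_k)\in\partial S .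
\]
We look for a scheme in which $\|\bar x(s)-\bar x(t)\|$ is small for all merged pairs. Since $|I_i|=\sum_j|I_i\cap J_j|$ and $|J_j|=\sum_i|I_i\cap J_j|$,
\begin{equation}\label{eq:difference}
\bar x(s)-\bar x(t)=\sum_{i,j}|I_i\cap J_j|\,(x_{n_i}-x_{l_j}),\qquad\sum_{i,j}|I_i\cap J_j|=1 .
\end{equation}
Apply a functional $x^*\in B_{X^*}$. The terms with $|x^*(x_{n_i}-x_{l_j})|<\varepsilon$ contribute at most $\varepsilon$, so we must bound the total weight of the other terms. By Lemma~\ref{lem:overlap} these terms mark successive stretches of indices on which the scalar sequence $(x^*(x_n))$ oscillates by $\varepsilon$. A convergent sequence has only finitely many such stretches, but their number need not be bounded uniformly in $x^*$. We record the possible starting points.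

For $\varepsilon>0$ let $\mathcal B(\varepsilon)$ consist of $\emptyset$ and all sets $\{p_1<\dots<p_r\}$ for which there are integers $q_1,\dots,q_r$ and $x^*\in B_{X^*}$ with
\[
p_1<q_1<p_2<q_2<\dots<p_r<q_r,\qquad|x^*(x_{p_i}-x_{q_i})|\ge\varepsilon\quad(1\le i\le r).
\]
A family $\mathcal B$ of finite subsets of $\mathbb N$ is \emph{hereditary} if it is closed under subsets, and \emph{well-founded} if there is no infinite set all of whose finite subsets lie in $\mathcal B$. For hereditary $\mathcal B$ it is equivalent to say that no infinite set has all its finite initial segments in $\mathcal B$. Weak* compactness upgrades finiteness for each functional to well-foundedness of the whole family; this is the only place where we use more about $(x_n)$ than boundedness until the last step of the proof of Theorem~\ref{thm:key}.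

\begin{lemma}\label{lem:wf}
$\mathcal B(\varepsilon)$ is hereditary and well-founded.
\end{lemma}

\begin{proof}
Deleting some of the pairs $(p_i,q_i)$ preserves the defining conditions, so the family is hereditary. Suppose $p_1<p_2<\cdots$ and $\{p_1,\dots,p_r\}\in\mathcal B(\varepsilon)$ for all $r$, with witnesses $q_1^r,\dots,q_r^r$ and $x_r^*$. Fix $i$. For $r>i$ the integer $q_i^r$ lies in the finite set $(p_i,p_{i+1})$, so there is $q_i\in(p_i,p_{i+1})$ with $q_i^r=q_i$ for all $r$ in a member of $\mathcal U$. For these $r$ we have $|x_r^*(x_{p_i}-x_{q_i})|\ge\varepsilon$. Hence the weak* limit $x^*=\lim_{r\to\mathcal U}x_r^*$ satisfies $|x^*(x_{p_i}-x_{q_i})|\ge\varepsilon$ for every $i$, and $(x^*(x_n))$ is not Cauchy, a contradiction.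
\end{proof}

\begin{definition}\label{def:small}
A scheme $(S,a)$ is \emph{$\varepsilon$-small on $\mathcal B$} if $\sum_{i:\,n_i\in B}a(s|i)\le\varepsilon$ for every $s=(n_1,\dots,n_k)\in\partial S$ and every $B\in\mathcal B$.
\end{definition}

\begin{lemma}\label{lem:close}
If $(S,a)$ is $\varepsilon$-small on $\mathcal B(\varepsilon)$, then $\|\bar x(s)-\bar x(t)\|\le(1+4\kappa)\varepsilon$ for all $(s,t)\in\partial\mathcal P$.
\end{lemma}

\begin{proof}
Use the notation \eqref{eq:intervals}, fix $x^*\in B_{X^*}$, and let $\Theta$ be the set of $(i,j)$ with $|I_i\cap J_j|>0$ and $|x^*(x_{n_i}-x_{l_j})|\ge\varepsilon$. Since $s\cap t=\emptyset$, $\Theta$ is the disjoint union of $\Theta_1=\{(i,j)\in\Theta:n_i<l_j\}$ and $\Theta_2=\{(i,j)\in\Theta:l_j<n_i\}$.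

Let $E$ be the set of $i$ such that $(i,j)\in\Theta_1$ for some $j$, and fix such a $j=j(i)$ for each $i\in E$. If $i<i'$ are in $E$, Lemma~\ref{lem:overlap} gives $n_i<l_{j(i)}<n_{i+1}\le n_{i'}$. So $\{n_i:i\in E\}\in\mathcal B(\varepsilon)$, with witnesses $l_{j(i)}$ and $x^*$, and smallness applied to $s$ gives
\[
\sum_{(i,j)\in\Theta_1}|I_i\cap J_j|\le\sum_{i\in E}|I_i|=\sum_{i\in E}a(s|i)\le\varepsilon .
\]
Let $F$ be the set of $j$ such that $(i,j)\in\Theta_2$ for some $i=i(j)$. If $j<j'$ are in $F$, Lemma~\ref{lem:overlap} gives $l_j<n_{i(j)}<l_{j+1}\le l_{j'}$. So $\{l_j:j\in F\}\in\mathcal B(\varepsilon)$, with witnesses $n_{i(j)}$ and $x^*$, and smallness applied to $t$ gives $\sum_{\Theta_2}|I_i\cap J_j|\le\sum_{j\in F}a(t|j)\le\varepsilon$. In \eqref{eq:difference} the terms outside $\Theta$ contribute at most $\varepsilon$ to $|x^*(\bar x(s)-\bar x(t))|$, and those in $\Theta$ at most $2\kappa\cdot2\varepsilon$.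
\end{proof}

\begin{remark}\label{rem:twoexamples}
For $x_n=\sigma_n$ in $c_0$ and $x^*=(\alpha_k)\in B_{\ell_1}$, the conditions $|\sum_{p_i<k\le q_i}\alpha_k|\ge\varepsilon$ concern disjoint intervals, so $r\varepsilon\le1$. The sets in $\mathcal B(\varepsilon)$ have at most $1/\varepsilon$ elements, and a uniform scheme of length at least $\varepsilon^{-2}$ is $\varepsilon$-small. This is why fixed lengths suffice for $c_0$. At the other extreme, for the unit vector basis of $\ell_1$, which is not weakly Cauchy, $\|\bar x(s)-\bar x(t)\|=2$ for every merged pair of every scheme, because $s\cap t=\emptyset$; this agrees with \eqref{eq:ell1}.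
\end{remark}

\section{Schemes that are small on a well-founded family}\label{sec:small}

It remains to find the schemes required by Lemma~\ref{lem:close}. This is a purely combinatorial matter.

\begin{lemma}\label{lem:small}
Let $\mathcal B$ be a hereditary well-founded family (possibly empty) and let $\varepsilon>0$. Then there is a scheme that is $\varepsilon$-small on $\mathcal B$.
\end{lemma}

Well-foundedness is necessary for $\varepsilon<1$: if all finite subsets of an infinite set $L$ lie in $\mathcal B$, then (S1) and (S2) produce a terminal $s\subset L$, and $B=s$ has weight $1$.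

The family $\mathcal A$ of Example~\ref{ex:A} shows the construction. Fix an integer $N\ge2/\varepsilon$ and build $s$ from $N$ consecutive blocks $s_1,\dots,s_N$, each of total weight $1/N$ spread equally over its entries. Let $|s_1|=1$, and let $|s_i|=\lceil2\max(s_{i-1})/\varepsilon\rceil$ for $i\ge2$. Let $A\in\mathcal A$ meet $s_j$ in a point $n$ and miss the earlier blocks. The block $s_j$ may be contained in $A$, which costs $1/N\le\varepsilon/2$. But $|A|\le\min A\le n$, so in a later block $s_i$ the set $A$ occupies at most a proportion $n/|s_i|\le\varepsilon/2$ of the entries. The total weight is at most $\varepsilon$. The point is that once $A$ has met a block, the rest of $A$ is confined to one of finitely many simpler families, determined by the entries already chosen. An ordinal rank makes ``simpler'' precise in general.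

Let $\mathcal B\ne\emptyset$ be hereditary and well-founded; then $\emptyset\in\mathcal B$. Call $B\cup\{n\}$ a successor of $B\in\mathcal B$ if $n>\max B$ and $B\cup\{n\}\in\mathcal B$. There is no infinite chain of successors, so backward recursion defines ordinals
\[
\operatorname{rk}_{\mathcal B}(B)=\sup\{\operatorname{rk}_{\mathcal B}(B\cup\{n\})+1:n>\max B,\ B\cup\{n\}\in\mathcal B\},\qquad\sup\emptyset=0,
\]
and we put $\operatorname{rk}(\mathcal B)=\operatorname{rk}_{\mathcal B}(\emptyset)$. The rank is $0$ only for $\mathcal B=\{\emptyset\}$, since a hereditary family with a nonempty member contains a singleton. For $n\in\mathbb N$ let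
\[
\mathcal B_n=\{B\subset(n,\infty):\{n\}\cup B\in\mathcal B\},
\]
which is again hereditary and well-founded. For instance, the family of all subsets of $(n,\infty)$ with at most $k$ elements has rank $k$, a member $B$ having rank $k-|B|$; the family $\mathcal A_n$ is of this form with $k=n-1$, and by (a) below the rank of $\mathcal A$ is infinite.

\begin{lemma}\label{lem:rank}
\begin{enumerate}
\item[(a)] If $\mathcal B_n\ne\emptyset$, then $\operatorname{rk}(\mathcal B_n)<\operatorname{rk}(\mathcal B)$.
\item[(b)] A finite union $\mathcal C=\mathcal C^1\cup\dots\cup\mathcal C^k$ of nonempty hereditary well-founded families is hereditary and well-founded, and $\operatorname{rk}(\mathcal C)=\max_i\operatorname{rk}(\mathcal C^i)$.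
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Here $\emptyset\in\mathcal B_n$, so $\{n\}\in\mathcal B$. The map $B\mapsto\{n\}\cup B$ sends the successors of $B$ in $\mathcal B_n$ bijectively onto the successors of $\{n\}\cup B$ in $\mathcal B$, so backward induction gives $\operatorname{rk}_{\mathcal B_n}(B)=\operatorname{rk}_{\mathcal B}(\{n\}\cup B)$. Thus $\operatorname{rk}(\mathcal B_n)=\operatorname{rk}_{\mathcal B}(\{n\})<\operatorname{rk}_{\mathcal B}(\emptyset)$.

(b) A subset of a member of $\mathcal C^i$ lies in $\mathcal C^i$, so $\mathcal C$ is hereditary. If all finite initial segments of an infinite set lie in $\mathcal C$, then some $\mathcal C^i$ contains infinitely many of them, hence all of them, which is impossible. We show by backward induction that $\operatorname{rk}_{\mathcal C}(B)=\max\{\operatorname{rk}_{\mathcal C^i}(B):B\in\mathcal C^i\}$ for $B\in\mathcal C$. If this holds for the successors of $B$, then $\operatorname{rk}_{\mathcal C}(B)$ is the supremum of $\operatorname{rk}_{\mathcal C^i}(B\cup\{n\})+1$ over all pairs $(i,n)$ with $n>\max B$ and $B\cup\{n\}\in\mathcal C^i$. For such a pair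 $B\in\mathcal C^i$, and for fixed $i$ with $B\in\mathcal C^i$ the supremum over $n$ is $\operatorname{rk}_{\mathcal C^i}(B)$. Now take $B=\emptyset$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:small}]
If $\mathcal B\subset\{\emptyset\}$, every scheme works, for instance the uniform scheme of length $1$. We argue by transfinite induction on the rank. Let $\operatorname{rk}(\mathcal B)=\rho>0$, and assume the lemma for all families of rank less than $\rho$ and all $\varepsilon$. Fix an integer $N\ge2/\varepsilon$. For a finite set $P\subset\mathbb N$ let $\mathcal B^P=\bigcup_{n\in P}\mathcal B_n$. By Lemma~\ref{lem:rank} this family is empty or has rank less than $\rho$, so we can choose a scheme $(S^P,a^P)$, with mass $m^P$, that is $\varepsilon/2$-small on $\mathcal B^P$.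

\emph{Construction.} We run $N$ of these schemes one after the other, each chosen according to the entries already used. Let $S$ be the set of strictly increasing sequences that are concatenations
\begin{equation}\label{eq:blocks}
s=s_1{}^\frown\cdots{}^\frown s_j{}^\frown u,\qquad0\le j\le N,
\end{equation}
where, with $P_i=s_1\cup\dots\cup s_{i-1}$, we have $s_i\in\partial S^{P_i}$ for $i\le j$, and $u\in S^{P_{j+1}}\setminus\partial S^{P_{j+1}}$ if $j<N$, while $u=\emptyset$ if $j=N$.

The decomposition \eqref{eq:blocks} is unique. By \eqref{eq:terminal}, a sequence has at most one initial segment in $\partial S^{\emptyset}$, and a nonterminal member of $S^\emptyset$ has none. So $j=0$ exactly when $s$ has no initial segment in $\partial S^\emptyset$, and otherwise $s_1$ is that segment. Remove $s_1$ and repeat with $S^{P_2}$, and so on. For $s\ne\emptyset$ define $a(s)=a^{P_{j+1}}(u)/N$ if $u\ne\emptyset$ and $a(s)=a^{P_j}(s_j)/N$ if $u=\emptyset$.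

\emph{$(S,a)$ is a scheme.} An initial segment of \eqref{eq:blocks} has the form $s_1{}^\frown\cdots{}^\frown s_{i}{}^\frown u'$, where either $i<j$ and $u'$ is a proper initial segment of $s_{i+1}$, or $i=j$ and $u'$ is an initial segment of $u$. In both cases, unless $i=N$, $u'$ is a nonterminal member of $S^{P_{i+1}}$ by \eqref{eq:terminal}. So $S$ is closed under initial segments, the completed blocks of an initial segment of $s$ are completed blocks of $s$, and the $l$th entry of $s_i$ carries the weight $a^{P_i}(s_i|l)/N$, the $l$th entry of $u$ the weight $a^{P_{j+1}}(u|l)/N$. Hence $m(s)=(j+m^{P_{j+1}}(u))/N<1$ if $j<N$, and $m(s)=1$ if $j=N$.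

If $j<N$ and $n>\max s$, then $u^\frown n\in S^{P_{j+1}}$, and $s^\frown n\in S$: the sequence $u^\frown n$ is the new $u$ if it is nonterminal and the new block $s_{j+1}$ if it is terminal. If $j=N$, an extension $s^\frown n\in S$ would have $s_1,\dots,s_N$ as completed blocks followed by one more entry, which \eqref{eq:blocks} does not allow; so $s$ is terminal. This gives (S1) and (S3). For (S2), suppose all initial segments of an infinite sequence lie in $S$. Along them $j$ is nondecreasing and less than $N$, hence eventually constant. From then on the blocks $s_1,\dots,s_j$ are fixed, and the parts $u$ are longer and longer initial segments of one infinite sequence, all in $S^{P_{j+1}}$. This contradicts (S2) for $S^{P_{j+1}}$.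

\emph{Smallness.} Let $s=s_1{}^\frown\cdots{}^\frown s_N\in\partial S$ and $B\in\mathcal B$ with $B\cap s\ne\emptyset$. Let $j$ be minimal with $B\cap s_j\ne\emptyset$ and pick $n\in B\cap s_j$. The entries of $B$ in $s_j$ have weight at most $1/N\le\varepsilon/2$. For $i>j$ we have $B\cap s_i\subset(n,\infty)$ and $\{n\}\cup(B\cap s_i)\subset B$, so $B\cap s_i\in\mathcal B_n$ because $\mathcal B$ is hereditary; and $n\in P_i$, so $B\cap s_i\in\mathcal B^{P_i}$. Since $(S^{P_i},a^{P_i})$ is $\varepsilon/2$-small on $\mathcal B^{P_i}$, the entries of $B$ in $s_i$ have weight at most $\varepsilon/(2N)$. The total is at most $\varepsilon/2+N\cdot\varepsilon/(2N)=\varepsilon$.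
\end{proof}

\section{Proofs of Theorems~\ref{thm:key} and~\ref{thm:answer}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:key}]
We may assume $\omega_\Phi(0+)<\infty$. Fix $0<\theta<\lambda c$, $\eta>0$, and $\delta>0$ with $D:=\omega_\Phi(\delta)<\infty$. The set $\lambda K$ is convex and bounded, so $\Phi$ is bounded by Lemma~\ref{lem:moduli}(b). Let $\kappa=\sup_n\|x_n\|$ and choose $\varepsilon>0$ with $\lambda(1+4\kappa)\varepsilon\le\delta$. By Lemmas~\ref{lem:wf} and~\ref{lem:small} there is a scheme $(S,a)$ that is $\varepsilon$-small on $\mathcal B(\varepsilon)$. Put $g(s)=\Phi(\lambda\bar x(s))$ for $s\in\partial S$. For merged pairs Lemma~\ref{lem:close} gives $\|\lambda\bar x(s)-\lambda\bar x(t)\|\le\delta$, hence $\|g(s)-g(t)\|\le D$. Let $s\in\partial S$ be as in the last statement of Lemma~\ref{lem:transfer}.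

Now we use $x^{**}\notin X$ to show that averages over late indices are far from $\bar x(s)$. Since $\|x^{**}-\bar x(s)\|\ge c>\theta/\lambda$, there is $x^*\in B_{X^*}$ with $x^{**}(x^*)-x^*(\bar x(s))>\theta/\lambda$, and so there is $n_0$ with $x^*(x_n)-x^*(\bar x(s))>\theta/\lambda$ for all $n\ge n_0$. Take $t\in\partial S$ with all entries $\ge n_0$ and $\|g(s)-g(t)\|<2D+2\eta$. As $\bar x(t)$ is a convex combination of vectors $x_n$ with $n\ge n_0$,
\[
\|\lambda\bar x(t)-\lambda\bar x(s)\|\ge\lambda\,x^*(\bar x(t)-\bar x(s))>\theta .
\]
Therefore $\varphi_\Phi(\theta)\le\|g(s)-g(t)\|<2\omega_\Phi(\delta)+2\eta$. Let $\eta\to0$ and take the infimum over $\delta$.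
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
Suppose $X$ is not weakly sequentially complete. Take a weakly Cauchy sequence $(x_n)$ with weak* limit $x^{**}\notin X$, scaled so that $\|x_n\|\le1$, and let $c>0$ and $K\subset B_X$ be as in Theorem~\ref{thm:key}. Let $Y$ be reflexive. By Lemma~\ref{lem:moduli}(a), the inequality of Theorem~\ref{thm:key} for a restriction $\Phi|_{\lambda K}$ implies the same inequality for $\Phi$.

If $\Phi:X\to Y$ is a coarse embedding, then for every $\lambda>0$, with $\theta=\lambda c/2$,
\[
\varphi_\Phi(\lambda c/2)\le2\omega_\Phi(0+)\le2\omega_\Phi(1)<\infty ,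
\]
which contradicts $\varphi_\Phi(t)\to\infty$. If $\Phi:B_X\to Y$ is a uniform embedding, then $\omega_\Phi(0+)=0$, and $\lambda=1$ gives $\varphi_\Phi(c/2)\le0$, which contradicts $\varphi_\Phi(c/2)>0$.
\end{proof}

\section{The constant $2$ and the dichotomy}\label{sec:constant}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(1)]
Let $(x_n)$ be weakly Cauchy in $X$ with weak* limit $x^{**}\notin X$, and let $c$ and $K$ be as in Theorem~\ref{thm:key}.

\emph{Maps on $X$.} Given $t>0$, choose $\lambda>t/c$. Theorem~\ref{thm:key} on $\lambda K$ and Lemma~\ref{lem:moduli}(a) give $\varphi_\Phi(t)\le2\omega_\Phi(0+)$.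

\emph{Maps on $B_X$.} Let $0<t<1$. Here $\lambda$ cannot be enlarged, and scaling $(x_n)$ into the ball may leave $c$ small. By Theorem~\ref{thm:key} with $\lambda=1$ and Lemma~\ref{lem:moduli}(a), it suffices to find a weakly Cauchy sequence in $B_X$ whose weak* limit has distance greater than $t$ from $X$. We first translate, so that the norm of the limit is close to its distance from $X$, and then pass to convex combinations, so that the norms of the terms are close to the norm of the limit.

Fix $\gamma>0$ with $(1+\gamma)^{-2}>t$, choose $x\in X$ with $\|x^{**}-x\|<c(1+\gamma)$, and put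
\[
w=\frac{x^{**}-x}{\|x^{**}-x\|},\qquad w_n=\frac{x_n-x}{\|x^{**}-x\|}.
\]
Then $w_n\to w$ weak*, $\|w\|=1$, and $\operatorname{dist}(w,X)=c/\|x^{**}-x\|>(1+\gamma)^{-1}$. For each $n$ the convex set $C_n=\operatorname{conv}\{w_k:k\ge n\}$ meets the open ball of radius $1+\gamma$ about $0$. Otherwise the Hahn--Banach separation theorem (two disjoint convex sets, one of them open) gives $x^*$ of norm $1$ whose infimum on $C_n$ is at least its supremum $1+\gamma$ on that ball; then $w(x^*)=\lim_kx^*(w_k)\ge1+\gamma>\|w\|$, which is impossible. Pick $v_n\in C_n$ with $\|v_n\|<1+\gamma$. For every $x^*$ the number $x^*(v_n)$ lies in the convex hull of $\{x^*(w_k):k\ge n\}$, so $v_n\to w$ weak*. The sequence $(v_n/(1+\gamma))$ lies in $B_X$, and its weak* limit has distance greater than $(1+\gamma)^{-2}>t$ from $X$.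

\emph{Optimality.} Let $M=X$ or $M=B_X$, and let $R>0$, with $R<1$ if $M=B_X$. We construct a map that sends close pairs to distance $1$ and distant pairs to distance $2$. Let $\ell_2(M)$ be the Hilbert space with $M$ as index set and unit vectors $e_x$, and define
\[
|\mu|=\max\Big\{2^{-1/2}\|\mu\|_2,\ \sup\{|\mu(x)-\mu(z)|:x,z\in M,\ \|x-z\|\ge R\}\Big\}.
\]
Since $|\mu(x)-\mu(z)|\le\sqrt2\,\|\mu\|_2$, we have $2^{-1/2}\|\mu\|_2\le|\mu|\le\sqrt2\,\|\mu\|_2$. So $|\cdot|$ is an equivalent norm and $Y=(\ell_2(M),|\cdot|)$ is reflexive. Let $\Phi(x)=e_x$. For $x\ne z$ the vector $\mu=e_x-e_z$ has $2^{-1/2}\|\mu\|_2=1$; it takes the values $1$ at $x$, $-1$ at $z$ and $0$ elsewhere, so $|\mu(x')-\mu(z')|$ equals $2$ if $\{x',z'\}=\{x,z\}$ and is at most $1$ otherwise. Hence $|e_x-e_z|=1$ if $0<\|x-z\|<R$, and $|e_x-e_z|=2$ if $\|x-z\|\ge R$. It follows that $\omega_\Phi(\delta)=1$ for $0<\delta<R$, so $\omega_\Phi(0+)=1$, and that $\varphi_\Phi(t)=2$ for $t\ge R$ (with $t<1$ if $M=B_X$). Thus equality occurs for maps on $X$, and, taking $R=t$, for maps on $B_X$ at each $t\in(0,1)$.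
\end{proof}

For part (2) we recall two theorems. Rosenthal's $\ell_1$-theorem: every bounded sequence in a Banach space has a weakly Cauchy subsequence or a subsequence equivalent to the unit vector basis of $\ell_1$, whose closed linear span is then isomorphic to $\ell_1$. The Eberlein--\v{S}mulian theorem: $B_E$ is weakly compact, that is, $E$ is reflexive, if and only if every sequence in $B_E$ has a weakly convergent subsequence.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(2)]
By Theorem~\ref{thm:answer}, $X$ is weakly sequentially complete. So is every closed subspace $E$: a weakly Cauchy sequence in $E$ is weakly Cauchy in $X$, its weak limit lies in $E$ because closed subspaces are weakly closed, and the convergence is weak in $E$ because functionals on $E$ extend to $X$. If $E$ contains no copy of $\ell_1$, every sequence in $B_E$ has a weakly Cauchy subsequence, which converges weakly in $E$. Hence $E$ is reflexive.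
\end{proof}

\section{A Schur space that does not embed}\label{sec:schur}

The hypothesis of Corollary~\ref{cor:Gr} is metric. To prove Theorem~\ref{thm:compl}(3) we place each $G_r$ isometrically in a space $Z_r$ isomorphic to $\ell_1$ and take the $\ell_1$-sum $Z$, the space of sequences $z=(z(r))_{r\ge1}$ with $z(r)\in Z_r$ and $\|z\|=\sum_r|z(r)|_r<\infty$. Each single $Z_r$ coarsely embeds into a Hilbert space by \eqref{eq:ell1}; the sum does not, which is possible because our bounds for the isomorphisms grow with $r$.

\begin{lemma}\label{lem:schur}
\begin{enumerate}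
\item[(a)] The $\ell_1$-sum of a sequence of spaces with the Schur property has the Schur property. In particular $\ell_1$, the $\ell_1$-sum of copies of $\mathbb R$, has it.
\item[(b)] A space with the Schur property is weakly sequentially complete.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $Z$ be the $\ell_1$-sum of Schur spaces $(Z_r,|\cdot|_r)$, and suppose $(z_n)$ is weakly null in $Z$ but not norm null; passing to a subsequence, $\|z_n\|\ge\alpha>0$ for all $n$. The coordinate maps are bounded and linear, so for each $r$ the sequence $(z_n(r))_n$ is weakly null, hence norm null. Put $r_0=0$ and choose inductively $n_1<n_2<\cdots$ and $r_1<r_2<\cdots$ with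
\[
\sum_{r\le r_{k-1}}|z_{n_k}(r)|_r<\frac\alpha5,\qquad\sum_{r>r_k}|z_{n_k}(r)|_r<\frac\alpha5 ;
\]
here $n_k$ is chosen first and $r_k$ second. For $r_{k-1}<r\le r_k$ choose $z_r^*\in B_{Z_r^*}$ with $z_r^*(z_{n_k}(r))=|z_{n_k}(r)|_r$. Then $z^*(z)=\sum_rz_r^*(z(r))$ defines a functional of norm at most $1$, and
\[
z^*(z_{n_k})\ge\Big(\|z_{n_k}\|-\frac{2\alpha}5\Big)-\frac{2\alpha}5\ge\frac\alpha5\qquad\text{for all }k,
\]
which contradicts weak nullity.

(b) Let $(z_n)$ be weakly Cauchy. If it is not norm Cauchy, there are $\alpha>0$ and $n_k,l_k\to\infty$ with $\|z_{n_k}-z_{l_k}\|\ge\alpha$. The sequence $(z_{n_k}-z_{l_k})$ is weakly null, hence norm null, a contradiction. So $(z_n)$ converges in norm.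
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(3)]
Let $d$ be the metric \eqref{eq:d} on $G_r$, and let $\Psi_r$ be the set of functions $\psi:G_r\to[-r,r]$ with $|\psi(s)-\psi(t)|\le d(s,t)$ for all $s,t$. Let $Z_r$ be $\ell_1(G_r)$ with
\[
|\mu|_r=\sup\Big\{\Big|\sum_{s\in G_r}\mu(s)\psi(s)\Big|:\psi\in\Psi_r\Big\}.
\]
This is a supremum of seminorms, and $|\mu|_r\le r\|\mu\|_1$. Distinct points of $G_r$ are at distance at least $1$, so every function with values in $[-\frac12,\frac12]$ belongs to $\Psi_r$; the choice $\psi=\frac12\operatorname{sign}\mu$ gives $|\mu|_r\ge\frac12\|\mu\|_1$. Since $G_r$ is countably infinite, $Z_r$ is isomorphic to $\ell_1$, hence separable and, by Lemma~\ref{lem:schur}(a), a Schur space.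

Let $\delta_s\in Z_r$ be the unit vector at $s$. Then $|\delta_s|_r=\sup_\psi|\psi(s)|\le r$, and $|\delta_s-\delta_t|_r=\sup_\psi|\psi(s)-\psi(t)|=d(s,t)$: the supremum is at most $d(s,t)$ by definition of $\Psi_r$, and it is attained at $\psi=d(\cdot,t)$, which lies in $\Psi_r$ because $d\le r$.

Let $Z$ be the $\ell_1$-sum of the spaces $Z_r$. It is separable, because the finitely supported sequences are dense and each $Z_r$ is separable. By Lemma~\ref{lem:schur} it has the Schur property and is weakly sequentially complete. Regarding $Z_r$ as the $r$th coordinate subspace of $Z$, the map $\iota_r(s)=\delta_s$ is an isometric embedding of $(G_r,d)$ into $rB_Z$. By Corollary~\ref{cor:Gr}, $Z$ does not coarsely embed, and $B_Z$ does not uniformly embed, into any reflexive space.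
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Coarse and uniform embeddings into reflexive spaces},
\texttt{https://kaltonmemorial.missouri.edu/assets/docs/qjm2007.pdf}.
\end{thebibliography}
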